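\title{The spectra of Euclidean distance matrices}

\begin{abstract}
The matrix of squared distances between $n$ points of a Euclidean space has trace zero and at most one positive eigenvalue. We prove that its spectrum is subject to no other condition: all real numbers $\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n$ with sum zero are the eigenvalues of such a matrix. The points can be chosen on a sphere and spanning the largest dimension that the spectrum allows. For even $n$ the matrix can be chosen with constant row sums, and for odd $n\ge3$ this is not always possible. The main step is to construct, for even $p$, a symmetric $p\times p$ matrix with constant diagonal that annihilates the all-ones vector and has arbitrary prescribed eigenvalues on its orthogonal complement. The construction combines a doubling of the coordinates, the discrete Fourier basis and Horn's theorem on diagonals of symmetric matrices.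
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A matrix $D=(d_{ij})\in\mathbb R^{n\times n}$ is a \emph{(Euclidean) distance matrix} if there are points $x_1,\dots,x_n$ in some $\mathbb R^r$, not necessarily distinct, with
\[
d_{ij}=\|x_i-x_j\|^2\qquad(1\le i,j\le n).
\]
The entries are \emph{squared} distances. Such a matrix is symmetric and nonnegative with zero diagonal, so its eigenvalues are real and sum to zero, and it has at most one positive eigenvalue (Proposition~\ref{prop:necessary}). Call a list of $n$ real numbers \emph{admissible} if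
\[
\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n,\qquad \lambda_1+\dots+\lambda_n=0 .
\]
Thus the spectrum of a distance matrix, counted with multiplicity, is admissible. The conjecture that we take from \cite{source} asserts the converse: \emph{for every $n\ge1$, every admissible list of length $n$ is the spectrum of an $n\times n$ distance matrix.} It has been verified in numerous special cases, including $n=2,3,4,5,6$.

Throughout, $e=e_n$ is the all-ones vector of $\mathbb R^n$, $J=ee^T$, and $e^\perp$ is the hyperplane orthogonal to $e$. If $e$ is an eigenvector of a symmetric matrix $M$, then $M$ maps $e^\perp$ to itself, and the spectrum of $M$ consists of the eigenvalue of $e$ and the $n-1$ \emph{eigenvalues of $M$ on $e^\perp$}.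

An admissible list distributes the total $-\lambda_1$ among $n-1$ nonpositive numbers, and the two extreme distributions are easy to realize. The vertices of a regular simplex with squared edge $d$ give $D=d(J-I)$, with spectrum $((n-1)d,-d,\dots,-d)$. If $k$ points sit at one place and $n-k$ points at another, at squared distance $d$, then $D$ has rank two and its nonzero eigenvalues are $\pm d\sqrt{k(n-k)}$; this gives the lists $(\lambda_1,0,\dots,0,-\lambda_1)$. It is natural to guess that everything in between occurs too. An admissible list has $n-1$ free parameters, against the $n(n-1)/2$ entries at our disposal, and Horn's theorem (Theorem~\ref{thm:horn}) already provides a symmetric matrix with zero diagonal for every list with sum zero. But such a matrix need not be a distance matrix, even if it is nonnegative and its spectrum is admissible. The matrix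
\[
\begin{pmatrix}0&1&0\\1&0&0\\0&0&0\end{pmatrix}
\]
has spectrum $(1,0,-1)$, but it would require $x_1=x_3=x_2$ and $x_1\ne x_2$. A distance matrix has a negative semidefinite quadratic form on the particular hyperplane $e^\perp$, and this ties the eigenvectors to $e$. The difficulty is to control the diagonal, the spectrum and the position of $e$ at the same time.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n$ be real numbers with $\sum_i\lambda_i=0$. Then there is an $n\times n$ distance matrix with spectrum $\lambda_1,\dots,\lambda_n$.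
\end{theorem}

Together with Proposition~\ref{prop:necessary}, this proves the conjecture: admissibility is necessary and sufficient.

The construction gives configurations of a special shape. The \emph{embedding dimension} of a distance matrix $D$ is the dimension of the affine span of its points. It depends only on $D$, being the rank of the Gram matrix $\langle x_i-x_n,x_j-x_n\rangle=\frac12(d_{in}+d_{jn}-d_{ij})$.

\begin{theorem}\label{thm:shape}
Let $\lambda_1,\dots,\lambda_n$ be admissible with $\lambda_1>0$, and let $N$ be the number of negative $\lambda_i$.
\begin{enumerate}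
\item[(i)] The matrix $D$ in Theorem~\ref{thm:main} can be chosen so that its points lie on a sphere and their affine span has dimension exactly $N$. This dimension is the largest possible: every distance matrix with this spectrum has embedding dimension at most $N$.
\item[(ii)] If $n$ is even, $D$ can in addition be chosen with constant row sums, the points lying on a sphere centered at their centroid. If $n$ is odd, $D$ can be chosen so that $n-1$ of the points lie on a sphere centered at their centroid and the last point is equidistant from them.
\item[(iii)] For every odd $n\ge3$, no distance matrix with constant row sums has spectrum $(\lambda_1,b,\dots,b,a)$ with $\lambda_1>0\ge b>a$; an example is $(1,0,\dots,0,-1)$. Hence, for $n\ge2$, every admissible list of length $n$ is the spectrum of a distance matrix with constant row sums if and only if $n$ is even.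
\end{enumerate}
\end{theorem}

In the second sentence of (ii) the radius may be zero, that is, the $n-1$ points may coincide. Both theorems rest on the following statement about symmetric matrices, in which the signs of the eigenvalues play no role.

\begin{theorem}\label{thm:diag}
Let $p=2m$ be even and let $\nu_1\ge\dots\ge\nu_{p-1}$ be arbitrary real numbers. There is a real symmetric $p\times p$ matrix $B$ with $Be=0$, with all diagonal entries equal, and with eigenvalues $\nu_1,\dots,\nu_{p-1}$ on $e^\perp$. For every odd $p\ge3$ this conclusion fails.
\end{theorem}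

Section~\ref{sec:form} proves the necessary conditions. Section~\ref{sec:rows} shows how matrices as in Theorem~\ref{thm:diag} produce distance matrices and why parity matters. Section~\ref{sec:diag} constructs these matrices, and Section~\ref{sec:final} treats odd $n$ and completes the proofs.

\section{The quadratic form on $e^\perp$}\label{sec:form}

Let $d_{ij}=\|x_i-x_j\|^2=\|x_i\|^2+\|x_j\|^2-2\langle x_i,x_j\rangle$ and let $v\in e^\perp$. Since $\sum_{i,j}v_iv_j\|x_i\|^2=\bigl(\sum_iv_i\|x_i\|^2\bigr)\bigl(\sum_jv_j\bigr)=0$, and the same holds with $i$ and $j$ exchanged, only the inner products contribute to the quadratic form: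
\begin{equation}\label{eq:form}
v^TDv=-2\Bigl\|\sum_iv_ix_i\Bigr\|^2\qquad(v\in e^\perp).
\end{equation}

\begin{proposition}\label{prop:necessary}
Let $D$ be an $n\times n$ distance matrix with embedding dimension $r$. Then the spectrum of $D$ is admissible, and $D$ has at least $r$ negative eigenvalues.
\end{proposition}

\begin{proof}
Order the eigenvalues as $\lambda_1\ge\dots\ge\lambda_n$. Their sum is $\operatorname{tr}D=0$, so $\lambda_1\ge0$. If $n\ge2$ and $\lambda_2>0$, the form $v^TDv$ is positive definite on a plane spanned by two eigenvectors. This plane contains a nonzero vector of the hyperplane $e^\perp$, which contradicts \eqref{eq:form}. So the spectrum is admissible.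

The hyperplane $e^\perp$ is spanned by the vectors with one entry $1$, one entry $-1$ and all other entries $0$. The image of the linear map $v\mapsto\sum_iv_ix_i$ on $e^\perp$ is therefore spanned by the differences $x_i-x_j$, and it has dimension $r$. Let $W\subseteq e^\perp$ be an $r$-dimensional subspace on which the map is injective. By \eqref{eq:form}, $v^TDv<0$ for $0\ne v\in W$. If $D$ has $N$ negative eigenvalues, the eigenvectors for the remaining eigenvalues span a subspace $U$ of dimension $n-N$ on which $v^TDv\ge0$. Then $U\cap W=0$, so $r+(n-N)\le n$.
\end{proof}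

\section{Constant row sums and parity}\label{sec:rows}

The simplest way to make a matrix with admissible spectrum negative semidefinite on $e^\perp$ is to let $e$ be the eigenvector for $\lambda_1$, that is, to ask for constant row sums. Geometrically, if the centroid of the points is the origin, the $i$th row sum is $\sum_j\|x_i-x_j\|^2=n\|x_i\|^2+\sum_j\|x_j\|^2$, so the row sums are constant exactly when the points lie on a sphere centered at their centroid. The next lemma builds such configurations from the matrices of Theorem~\ref{thm:diag}. It is the one place where the signs of the $\nu_i$ are used: they make $B$ a Gram matrix.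

\begin{lemma}\label{lem:gram}
Let $p\ge2$, let $\nu_1,\dots,\nu_{p-1}\ge0$ have sum $\rho$, and let $B$ be a real symmetric $p\times p$ matrix with $Be=0$, constant diagonal and eigenvalues $\nu_1,\dots,\nu_{p-1}$ on $e^\perp$. Then
\[
D_0=\frac\rho pJ-B
\]
satisfies $D_0e=\rho e$ and has eigenvalues $-\nu_1,\dots,-\nu_{p-1}$ on $e^\perp$. It is the distance matrix of points $x_1,\dots,x_p$ with $\sum_ix_i=0$ and $\|x_i\|^2=\rho/(2p)$ for all $i$, whose affine span has dimension $\#\{i:\nu_i>0\}$.
\end{lemma}

\begin{proof}
The first assertion holds because $Je=pe$ and $J$ vanishes on $e^\perp$. The eigenvalues of $B$ are $0,\nu_1,\dots,\nu_{p-1}$, so $B$ is positive semidefinite with trace $\rho$, and each diagonal entry equals $\rho/p$. Let $x_1,\dots,x_p$ be the columns of the positive semidefinite square root of $\frac12B$, so that $\langle x_i,x_j\rangle=\frac12b_{ij}$. Then $\|x_i\|^2=\rho/(2p)$, and $\|\sum_ix_i\|^2=\frac12e^TBe=0$. Moreover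
\[
\|x_i-x_j\|^2=\tfrac12(b_{ii}+b_{jj}-2b_{ij})=\frac\rho p-b_{ij},
\]
which is the $(i,j)$ entry of $D_0$. The affine span of the $x_i$ contains their centroid $0$, so it equals their linear span, whose dimension is $\operatorname{rank}B$, the number of positive $\nu_i$.
\end{proof}

This plan cannot work for all orders. In the two-cluster example of Section~\ref{sec:intro} the row sums are $kd$ and $(n-k)d$, and they agree only if $n=2k$. The same obstruction appears whenever one eigenvalue on $e^\perp$ differs from all the others and these are equal.

\begin{lemma}\label{lem:parity}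
Let $p\ge3$ be odd and let $a\ne b$ be real. There is no real symmetric $p\times p$ matrix $M$ that has constant diagonal, has $e$ as an eigenvector and has eigenvalues $(a,b,\dots,b)$ on $e^\perp$.
\end{lemma}

\begin{proof}
Suppose that $M$ exists. Let $Me=\kappa e$ and let $u\in e^\perp$ be a unit eigenvector for $a$. The orthogonal projections onto $\mathbb Re$ and $e^\perp$ are $\frac1pJ$ and $I-\frac1pJ$, so
\[
M=\frac\kappa pJ+b\Bigl(I-\frac1pJ\Bigr)+(a-b)uu^T .
\]
The first two terms have constant diagonal. Since $a\ne b$, the numbers $u_j^2$ are all equal, and $u_j=\pm1/\sqrt p$. A sum of an odd number of terms $\pm1$ is not zero, which contradicts $u\in e^\perp$.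
\end{proof}

The case $Me=0$ is the last sentence of Theorem~\ref{thm:diag}. It also shows that a proof of the first part must use the evenness of $p$ in an essential way.

\section{Constant diagonal in even order}\label{sec:diag}

\subsection{Horn's theorem}

For $x,y\in\mathbb R^m$ we write $x\prec y$, and say that $y$ \emph{majorizes} $x$, if $\sum_jx_j=\sum_jy_j$ and, for $1\le k\le m-1$, every sum of $k$ entries of $x$ is at most the sum of the $k$ largest entries of $y$. Informally, $x$ has the same mean as $y$ and is less spread out.

\begin{theorem}[Horn \cite{horn}]\label{thm:horn}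
If $t\prec\gamma$ in $\mathbb R^m$, there is a real symmetric $m\times m$ matrix with diagonal $(t_1,\dots,t_m)$ and eigenvalues $\gamma_1,\dots,\gamma_m$.
\end{theorem}

The constant vector with the same mean as $\gamma$ is majorized by $\gamma$, because the mean of the $k$ largest entries is at least the mean of all entries. So Theorem~\ref{thm:horn} gives a matrix with constant diagonal and any prescribed spectrum. It gives no control over the eigenvectors, however, and we need $Be=0$. We therefore split the problem into a part that carries the constraint $Be=0$ and a part that is free, and we apply Horn's theorem to the free part.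

\subsection{Doubling}

Let $p=2m$ and write vectors of $\mathbb R^{2m}$ as pairs of vectors of $\mathbb R^m$. The space is the orthogonal sum of the symmetric vectors $(v,v)$ and the antisymmetric vectors $(v,-v)$. The vector $e_{2m}$ is symmetric, so all antisymmetric vectors lie in $e_{2m}^\perp$. This is where the evenness of $p$ enters.

\begin{lemma}\label{lem:double}
Let $A$ and $C$ be real symmetric $m\times m$ matrices such that $Ae_m=0$ and $a_{jj}+c_{jj}$ does not depend on $j$. Then
\[
B=\frac12\begin{pmatrix}A+C&A-C\\A-C&A+C\end{pmatrix}
\]
is symmetric, has constant diagonal and satisfies $Be_{2m}=0$. Its eigenvalues on $e_{2m}^\perp$ are the $m-1$ eigenvalues of $A$ on $e_m^\perp$ together with the $m$ eigenvalues of $C$.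
\end{lemma}

\begin{proof}
The diagonal entries of $B$ are the numbers $\frac12(a_{jj}+c_{jj})$. Block multiplication gives $B(v,v)=(Av,Av)$ and $B(v,-v)=(Cv,-Cv)$. In particular $Be_{2m}=(Ae_m,Ae_m)=0$. The hyperplane $e_{2m}^\perp$ is the orthogonal sum of $\{(v,v):v\in e_m^\perp\}$, on which $B$ acts as $A$ acts on $e_m^\perp$, and $\{(v,-v):v\in\mathbb R^m\}$, on which $B$ acts as $C$.
\end{proof}

We now have to divide the list $\nu$ into $m-1$ numbers $\alpha_i$ for $A$ and $m$ numbers $\gamma_i$ for $C$. The matrix $A$ need not have constant diagonal, and by Lemma~\ref{lem:parity} it sometimes cannot. Write its diagonal as $\bar a-b_j$, where $\bar a$ is the mean and $\sum_jb_j=0$. Then $C$ must compensate: its diagonal has mean $\bar\gamma=\frac1m\sum_i\gamma_i$, so it must be $t_j=\bar\gamma+b_j$. Horn's theorem provides $C$ as soon as $t\prec\gamma$. So the deviation $b$ should be small and the list $\gamma$ should be spread out.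

\subsection{The case $p=6$}

For $m=1$ we have $A=0$, and for $m=2$ the matrix $A=\frac{\alpha_1}2\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$ has constant diagonal, so no compensation is needed. The first real case is $m=3$. Take the orthonormal basis $c=(2,-1,-1)/\sqrt6$, $s=(0,1,-1)/\sqrt2$ of $e_3^\perp$, and put $A=\alpha_1cc^T+\alpha_2ss^T$ with $\alpha_1\ge\alpha_2$. The diagonal of $A$ is
\[
\alpha_1\bigl(\tfrac23,\tfrac16,\tfrac16\bigr)+\alpha_2\bigl(0,\tfrac12,\tfrac12\bigr)=\frac{\alpha_1+\alpha_2}3\,e+\delta\bigl(\tfrac13,-\tfrac16,-\tfrac16\bigr),\qquad\delta=\alpha_1-\alpha_2 .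
\]
The deviation depends only on the difference $\delta$, because the squares of the entries of $c$ and $s$ add up to the constant $\frac23$. We need $t=\bar\gamma e+\delta(-\frac13,\frac16,\frac16)\prec\gamma$. For vectors of length three with equal sums and $\gamma_1\ge\gamma_2\ge\gamma_3$, this says that $\max_jt_j\le\gamma_1$ and $\min_jt_j\ge\gamma_3$. Now
\[
\gamma_1-\bar\gamma=\frac{2\gamma_1-\gamma_2-\gamma_3}3\ge\frac{\gamma_1-\gamma_3}3,\qquad
\bar\gamma-\gamma_3=\frac{\gamma_1+\gamma_2-2\gamma_3}3\ge\frac{\gamma_1-\gamma_3}3 ,
\]
so it suffices that $\alpha_1-\alpha_2\le\gamma_1-\gamma_3$. This holds if we deal out the ordered list alternately: $\gamma=(\nu_1,\nu_3,\nu_5)$ and $\alpha=(\nu_2,\nu_4)$. The division matters. For $\nu=(1,0,0,0,0)$ the choice $\alpha=(1,0)$, $\gamma=(0,0,0)$ forces $C=0$, which compensates nothing.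

\begin{example}
Let $\nu=(1,1,0,0,0)$, so $\gamma=(1,0,0)$ and $\alpha=(1,0)$. Then $A=cc^T$ and $t=(0,\frac12,\frac12)$; here $\min_jt_j=\gamma_3$, so there is no room to spare. We can take $C=ss^T$. Then $B=uu^T+vv^T$ with $u=(c,c)/\sqrt2$ and $v=(s,-s)/\sqrt2$, so $B$ is the Gram matrix of the six plane vectors $(u_i,v_i)$. These are $\bigl(\frac1{\sqrt3},0\bigr)$ and $\bigl(-\frac1{2\sqrt3},\pm\frac12\bigr)$, each taken twice. Lemma~\ref{lem:gram} thus realizes the spectrum $(2,0,0,0,-1,-1)$ by an equilateral triangle with every vertex doubled.
\end{example}

\subsection{How much deviation can be compensated}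

In general, the room that $\gamma$ offers is measured by its spread divided by $m$.

\begin{lemma}\label{lem:room}
Let $m\ge2$, $\gamma_1\ge\dots\ge\gamma_m$, $G=\gamma_1-\gamma_m$ and $\bar\gamma=\frac1m\sum_i\gamma_i$. If $b\in\mathbb R^m$ satisfies $\sum_jb_j=0$ and $|b_j|\le G/m$ for all $j$, then $\bar\gamma e+b\prec\gamma$.
\end{lemma}

\begin{proof}
The two vectors have the same sum. Let $1\le k\le m-1$ and let $S$ be a set of $k$ indices. We have to show that $\sum_{j\in S}b_j\le\sum_{l\le k}(\gamma_l-\bar\gamma)$. The sum on the left has $k$ terms, and it also equals $-\sum_{j\notin S}b_j$, which has $m-k$ terms. Hence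
\begin{equation}\label{eq:left}
\sum_{j\in S}b_j\le\min(k,m-k)\,\frac Gm .
\end{equation}
For the right side we decompose $\gamma$ into steps. Let $g_i=\gamma_i-\gamma_{i+1}\ge0$ for $1\le i\le m-1$, so that $\sum_ig_i=G$, and let $f^{(i)}$ be the vector whose first $i$ entries are $1$ and whose other entries are $0$. Then $\gamma=\gamma_me+\sum_ig_if^{(i)}$. The quantity $\sum_{l\le k}(\gamma_l-\bar\gamma)$ is linear in $\gamma$, it vanishes on $e$, and on $f^{(i)}$ it takes the value
\[
\min(k,i)-\frac{ik}m=\begin{cases}k(m-i)/m\ \ge\ k/m,&k\le i,\\[2pt] i(m-k)/m\ \ge\ (m-k)/m,&k\ge i,\end{cases}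
\]
where we used $1\le i\le m-1$. In both cases the value is at least $\min(k,m-k)/m$. Therefore $\sum_{l\le k}(\gamma_l-\bar\gamma)\ge\min(k,m-k)\,G/m$, and \eqref{eq:left} finishes the proof.
\end{proof}

The bound $G/m$ cannot be enlarged. For $\gamma=(G,0,\dots,0)$, the condition $t\prec\gamma$ with $k=m-1$ forces $t_j\ge0$, that is, $b_j\ge-G/m$.

\subsection{A matrix with almost constant diagonal}

We need $A$ with a deviation of at most (spread)$/m$ in \emph{every} diagonal entry. If $u^{(1)},\dots,u^{(m-1)}$ are the eigenvectors in $e^\perp$, the $j$th diagonal entry is $\sum_i\alpha_i(u^{(i)}_j)^2$, so the eigenvectors should be spread evenly over the coordinates. The real Fourier basis does this in pairs: as in the case $m=3$, the squares of a cosine vector and of the corresponding sine vector add up to a constant. Only the difference of the two eigenvalues attached to a pair contributes to the deviation. If each pair receives consecutive eigenvalues, these differences are lengths of disjoint gaps of the list $\alpha$, and their total is at most its spread.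

\begin{lemma}\label{lem:fourier}
Let $m\ge2$ and $\alpha_1\ge\dots\ge\alpha_{m-1}$. There is a real symmetric $m\times m$ matrix $A$ with $Ae=0$, with eigenvalues $\alpha_1,\dots,\alpha_{m-1}$ on $e^\perp$, and with diagonal entries $\bar a-b_j$, where $\bar a$ does not depend on $j$, $\sum_jb_j=0$ and $|b_j|\le(\alpha_1-\alpha_{m-1})/m$.
\end{lemma}

\begin{proof}
Index the coordinates by $j=0,\dots,m-1$. For an integer $q$, the geometric sum $\sum_j\exp(2\pi\mathrm iqj/m)$ equals $m$ if $m\mid q$ and $0$ otherwise. Hence the vectors $\omega^{(q)}_j=m^{-1/2}\exp(2\pi\mathrm iqj/m)$, with $q$ running over the residues modulo $m$, form an orthonormal basis of $\mathbb C^m$, and $\omega^{(0)}=e/\sqrt m$. For $1\le q<m/2$ the residues $q$ and $-q$ are distinct, and we replace the pair $\omega^{(q)},\omega^{(-q)}$ by the orthonormal pair $c^{(q)}=(\omega^{(q)}+\omega^{(-q)})/\sqrt2$, $s^{(q)}=(\omega^{(q)}-\omega^{(-q)})/(\mathrm i\sqrt2)$ with the same span. These vectors are real: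
\[
c^{(q)}_j=\sqrt{\tfrac2m}\cos\frac{2\pi qj}m,\qquad s^{(q)}_j=\sqrt{\tfrac2m}\sin\frac{2\pi qj}m .
\]
If $m$ is odd, these $m-1$ vectors form an orthonormal basis of $e^\perp$. If $m$ is even, there are $m-2$ of them, and $w=\omega^{(m/2)}$, with $w_j=(-1)^j/\sqrt m$, completes the basis.

Let $A$ be the symmetric matrix with $Ae=0$, $Ac^{(q)}=\alpha_{2q-1}c^{(q)}$, $As^{(q)}=\alpha_{2q}s^{(q)}$ and, if $m$ is even, $Aw=\alpha_{m-1}w$. Each $\alpha_i$ is used exactly once. The vector $w$ contributes the constant $\alpha_{m-1}/m$ to every diagonal entry. With $\theta=2\pi qj/m$ and $\delta_q=\alpha_{2q-1}-\alpha_{2q}\ge0$, the $q$th pair contributes to the $j$th diagonal entry the amount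
\[
\frac2m\bigl(\alpha_{2q-1}\cos^2\theta+\alpha_{2q}\sin^2\theta\bigr)=\frac{\alpha_{2q-1}+\alpha_{2q}}m+\frac{\delta_q}m\cos2\theta .
\]
So the diagonal entries are $\bar a-b_j$ with $\bar a$ independent of $j$ and
\[
b_j=-\frac1m\sum_{1\le q<m/2}\delta_q\cos\frac{4\pi qj}m .
\]
Since $0<2q<m$, we have $m\nmid2q$, and the geometric sum gives $\sum_j\cos(4\pi qj/m)=0$; thus $\sum_jb_j=0$. Finally $|b_j|\le\frac1m\sum_q\delta_q$, and $\sum_q\delta_q\le\sum_{i=1}^{m-2}(\alpha_i-\alpha_{i+1})=\alpha_1-\alpha_{m-1}$, because the $\delta_q$ are some of the nonnegative terms of the second sum.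
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diag}]
The statement for odd $p$ follows from Lemma~\ref{lem:parity}. Let $p=2m$. For $m=1$, apply Lemma~\ref{lem:double} with $A=(0)$ and $C=(\nu_1)$. For $m\ge2$, put
\[
\gamma_i=\nu_{2i-1}\quad(1\le i\le m),\qquad\alpha_i=\nu_{2i}\quad(1\le i\le m-1).
\]
Both lists are nonincreasing, and $\alpha_1-\alpha_{m-1}=\nu_2-\nu_{2m-2}\le\nu_1-\nu_{2m-1}=\gamma_1-\gamma_m$. Take $A$, $\bar a$ and $b$ from Lemma~\ref{lem:fourier}. Then $|b_j|\le(\gamma_1-\gamma_m)/m$, so $\bar\gamma e+b\prec\gamma$ by Lemma~\ref{lem:room}. By Theorem~\ref{thm:horn} there is a real symmetric matrix $C$ with eigenvalues $\gamma_1,\dots,\gamma_m$ and diagonal entries $\bar\gamma+b_j$. The sums $a_{jj}+c_{jj}=\bar a+\bar\gamma$ do not depend on $j$, and Lemma~\ref{lem:double} gives the matrix $B$, whose eigenvalues on $e^\perp$ are the $\alpha_i$ and the $\gamma_i$, that is, $\nu_1,\dots,\nu_{p-1}$.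
\end{proof}

\section{Pyramids and the end of the proof}\label{sec:final}

For odd $n$, constant row sums are not always available. We keep as much symmetry as possible: we take a configuration of $n-1$ points from Lemma~\ref{lem:gram} as a base and add an apex equidistant from all of them. The apex leaves the eigenvalues of the base on $e_{n-1}^\perp$ unchanged and interacts only with the eigenvalue of $e_{n-1}$.

For $n=3$ this is an isosceles triangle with squared base $\rho$ and squared legs $h$,
\[
D=\begin{pmatrix}0&\rho&h\\\rho&0&h\\h&h&0\end{pmatrix},
\]
which exists if and only if $h\ge\rho/4$. The vector $(1,-1,0)$ has eigenvalue $-\rho$. On the plane of vectors $(\xi,\xi,\eta)$ the map is $(\xi,\eta)\mapsto(\rho\xi+h\eta,2h\xi)$, so the other two eigenvalues have sum $\rho$ and product $-2h^2$. To obtain an admissible list with $\lambda_1>0$, we can try $\rho=-\lambda_2$ and $2h^2=\lambda_1|\lambda_3|$. Since $|\lambda_3|\ge\lambda_1/2$, this gives $h\ge\lambda_1/2>\rho/4$, and the triangle exists. The other choice, $\rho=-\lambda_3$ and $2h^2=\lambda_1|\lambda_2|$, fails for $(1,0,-1)$, where it gives $h=0$ and $\rho=1$.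 So the apex should be paired with the most negative eigenvalue, which makes the legs long enough to reach over the base.

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:shape}\,(i), (ii)]
If $\lambda_1=0$, which is automatic for $n=1$, then all $\lambda_i$ vanish and $D=0$ proves Theorem~\ref{thm:main}. Let $\lambda_1>0$, so $n\ge2$. The upper bound on the embedding dimension in (i) is part of Proposition~\ref{prop:necessary}. It remains to construct a matrix with the stated properties.

\emph{Even $n$.} Let $p=n$ and let $\nu$ be the list $-\lambda_2,\dots,-\lambda_n$, with sum $\rho=\lambda_1$. Take $B$ from Theorem~\ref{thm:diag} and $D=D_0$ from Lemma~\ref{lem:gram}. Then $D$ is a distance matrix with $De=\lambda_1e$ and eigenvalues $\lambda_2,\dots,\lambda_n$ on $e^\perp$. Its points lie on the sphere of squared radius $\lambda_1/(2n)$ about their centroid $0$, and their affine span has dimension $\#\{i\ge2:\lambda_i<0\}=N$.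

\emph{Odd $n\ge3$: the base.} Let $p=n-1$, which is even, and let $\mu=-\lambda_n$. This is the largest of the $p$ nonnegative numbers $-\lambda_2,\dots,-\lambda_n$, whose sum is $\lambda_1$, so
\begin{equation}\label{eq:mu}
\lambda_1/p\le\mu\le\lambda_1 .
\end{equation}
Let $\nu$ be the list of the $p-1$ numbers $-\lambda_2,\dots,-\lambda_{n-1}$, with sum $\rho=\lambda_1-\mu$. Theorem~\ref{thm:diag} and Lemma~\ref{lem:gram} give a distance matrix $D_0$ of points $x_1,\dots,x_p\in\mathbb R^p$ with centroid $0$ and $\|x_i\|=R$, where $R^2=\rho/(2p)$.

\emph{The spectrum.} For $h\geq 0$ consider the bordered matrix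
\[
D=\begin{pmatrix}D_0&he_p\\he_p^T&0\end{pmatrix}.
\]
For $v\in e_p^\perp$ we have $D(v,0)=(D_0v,0)$, so this subspace of dimension $p-1$ carries the eigenvalues $-\nu_i$, that is, $\lambda_2,\dots,\lambda_{n-1}$. Its orthogonal complement has the orthonormal basis $y_1=(e_p/\sqrt p,0)$, $y_2=(0,1)$. From $Dy_1=\rho y_1+h\sqrt p\,y_2$ and $Dy_2=h\sqrt p\,y_1$ we see that $D$ acts there as
\[
\begin{pmatrix}\rho&h\sqrt p\\h\sqrt p&0\end{pmatrix},
\]
with trace $\rho=\lambda_1-\mu$ and determinant $-ph^2$. We choose $h=\sqrt{\lambda_1\mu/p}$. Then the determinant is $-\lambda_1\mu$, the two eigenvalues are $\lambda_1$ and $-\mu=\lambda_n$, and $D$ has spectrum $\lambda_1,\dots,\lambda_n$.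

\emph{The apex.} By the lower bound in \eqref{eq:mu},
\[
h\ge\frac{\lambda_1}p>\frac{\lambda_1}{2p}\ge\frac\rho{2p}=R^2 ,
\]
so $\tau=\sqrt{h-R^2}$ is a positive real number. In $\mathbb R^p\times\mathbb R$ take the points $(x_i,0)$ for $1\le i\le p$ and the apex $z=(0,\tau)$. Then $\|(x_i,0)-z\|^2=R^2+\tau^2=h$ for all $i$, so $D$ is the distance matrix of these $n$ points. This proves Theorem~\ref{thm:main} and the statement of (ii) for odd $n$; if $\rho=0$, the base points all coincide with the origin.

\emph{Sphere and dimension.} Here we use that $\tau\neq0$. The point $(0,\sigma)$ has squared distance $R^2+\sigma^2$ from each base point and $(\tau-\sigma)^2$ from the apex. These agree when $R^2=\tau^2-2\tau\sigma$, that is, for $\sigma=(\tau^2-R^2)/(2\tau)$, so all $n$ points lie on one sphere. The affine span of the base has dimension $\#\{2\le i\le n-1:\lambda_i<0\}$, which is $N-1$ because $\lambda_n=-\mu<0$ by \eqref{eq:mu}. It lies in the hyperplane $\mathbb R^p\times\{0\}$, which does not contain $z$, so the apex raises the dimension to $N$.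
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shape}\,(iii)]
Let $n\ge3$ be odd, and suppose that a distance matrix $D$ with spectrum $(\lambda_1,b,\dots,b,a)$, where $\lambda_1>0\ge b>a$, satisfies $De=\kappa e$. The entries of $D$ are nonnegative and not all zero, so $n\kappa=e^TDe>0$. The only positive eigenvalue is $\lambda_1$, and it is simple. Hence $\kappa=\lambda_1$, and the eigenvalues of $D$ on $e^\perp$ are $(a,b,\dots,b)$. Since $D$ has zero diagonal, this contradicts Lemma~\ref{lem:parity}.

For odd $n\ge3$, the admissible list $(1,0,\dots,0,-1)$ is therefore not the spectrum of a distance matrix with constant row sums. For even $n$, the lists with $\lambda_1>0$ are realized with constant row sums by (ii), and the zero list is realized by $D=0$.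
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Constructions of trace zero symmetric stochastic matrices for the inverse eigenvalue problem},
\texttt{https://journals.uwyo.edu/index.php/ela/article/download/179/179/179}.

\bibitem{horn}
A.~Horn, \emph{Doubly stochastic matrices and the diagonal of a rotation matrix}, Amer. J. Math. 76 (1954).

\end{thebibliography}
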